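# Generic rigidity of complex flag manifolds

## 1. Flag manifolds, localization and the genus

All spaces have the homotopy type of CW complexes, and all ring maps between cohomology rings are graded.

**Definition (finite type).** A space is of *finite type* if it is simply connected and each of its integral homology groups is finitely generated. For example, $S^2$ and $\mathbb{CP}^\infty$ are of finite type. The circle is not, and neither is an infinite wedge of $2$-spheres.

**Definition (complex flag manifold).** Let $n=n_1+\dots+n_k$ with $k\ge1$ and all $n_i\ge1$. The associated complex flag manifold is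
$$X=U(n)/H,\qquad H=U(n_1)\times\dots\times U(n_k),$$
with $H$ embedded block-diagonally. A point of $X$ is an orthogonal decomposition $\mathbb C^n=E_1\oplus\dots\oplus E_k$ with $\dim E_i=n_i$. For example, $k=1$ gives a point, the sizes $(1,m)$ give $\mathbb{CP}^m$, two blocks $(a,b)$ give the Grassmannian $G_a(\mathbb C^{a+b})$, and $(1,1,1)$ gives the manifold of full flags in $\mathbb C^3$.

The spaces $E_i$ form the *tautological bundles* over $X$, with $\operatorname{rank}E_i=n_i$ and $\bigoplus E_i$ trivial. Put $c^{(i)}_m=c_m(E_i)$ and $c^{(i)}=1+c^{(i)}_1+\dots+c^{(i)}_{n_i}$. By a theorem of Borel,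
$$A_{\mathbb Z}:=H^*(X;\mathbb Z)=\mathbb Z[c^{(i)}_m:1\le m\le n_i]\big/\big(\textstyle\prod_ic^{(i)}=1\big), \tag{1}$$
and this ring is torsion free and concentrated in even degrees. We write
$$A=A_{\mathbb Z}\otimes\mathbb Q,\qquad A^r=H^{2r}(X;\mathbb Q),\qquad V=A^1,\qquad N=\dim_{\mathbb C}X=\sum_{i<j}n_in_j .$$
By (1) the only linear relation among the $c_1^{(i)}$ is $\sum_i c_1^{(i)}=0$, so $\dim V=k-1$.

*Example.* Let $X=G_2(\mathbb C^4)$, and write $c_m=c_m^{(1)}$, $\bar c_m=c_m^{(2)}$. In degrees $1,\dots,4$ (in terms of $A^r$) the relation $c\bar c=1$ says: $\bar c_1=-c_1$; $\bar c_2=c_1^2-c_2$; $c_1^3=2c_1c_2$; and $c_2\bar c_2=0$, that is, $c_2^2=c_1^2c_2$. Here $N=4$ and $A^4$ is spanned by $c_1^4=2c_1^2c_2=2c_2^2$.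

**Definition (localization).** For a prime $p$, the $p$-localization $Z\to Z_{(p)}$ of a simply connected space tensors homology and homotopy groups in positive degrees with $\mathbb Z_{(p)}$. The rationalization $Z\to Z_0$ tensors them with $\mathbb Q$. A map of simply connected spaces is called a $p$-local equivalence if it is an isomorphism on $H_*(-;\mathbb Z_{(p)})$. For example, a map $S^2\to S^2$ of degree $5$ is a $p$-local equivalence exactly for $p\ne5$.

**Definition (genus, generic rigidity).** Let $X$ be of finite type. Its *genus* is the set of homotopy types of spaces $Y$ of finite type with $X_{(p)}\simeq Y_{(p)}$ for every prime $p$. The equivalences for different $p$ need not have anything to do with each other. $X$ is *generically rigid* if every such $Y$ is homotopy equivalent to $X$.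

*Example (rigid).* If $Y$ is in the genus of $S^2$, then $\tilde H_*(Y;\mathbb Z)$ is finitely generated in each degree and becomes $\mathbb Z_{(p)}$ in degree $2$ after tensoring with $\mathbb Z_{(p)}$, for every $p$. So it is $\mathbb Z$ in degree $2$. By the Hurewicz theorem a generator is represented by a map $S^2\to Y$, which is a homology isomorphism of simply connected spaces, hence an equivalence.

*Example (not rigid).* Recall $\pi_8(S^5)\cong\mathbb Z/24$, let $\nu$ be a generator, and let $X_u=S^5\cup_{u\nu}e^9$. Then $X_1$ and $X_5$ are in the same genus but are not homotopy equivalent. We check this.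

* $p\ne5$. By Freudenthal, $\nu$ is a suspension, so composing $\nu$ with a degree $5$ map of $S^5$ gives $5\nu$. Hence the degree $5$ map extends to $X_1\to X_5$ with degree $5$ on $H_5$ and $1$ on $H_9$. This is a $p$-local equivalence.
* $p=5$. The attaching maps vanish after localization because $24$ is prime to $5$. So both localizations are $(S^5\vee S^9)_{(5)}$.
* A homotopy equivalence $X_1\to X_5$ can be made cellular. It then has some degree $\varepsilon=\pm1$ on $S^5$ and $\varepsilon'=\pm1$ on $H_9$. By Blakers–Massey, $\pi_9(X_u,S^5)\cong\pi_9(S^9)=\mathbb Z$, with boundary map sending the generator to $u\nu$. Naturality of the boundary gives $\varepsilon\nu=5\varepsilon'\nu$, so $5\equiv\pm1$ modulo $24$, which is false.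

**Definition (the automorphisms $\psi^c$ and $s_\rho$).** For $c\in\mathbb Q^*$, $\psi^c$ is the automorphism of $A$ that is multiplication by $c^r$ on $A^r$. It commutes with every graded map. A permutation $\rho\in\Sigma_k$ is *admissible* if $n_{\rho(i)}=n_i$ for all $i$. Then $s_\rho$ is the automorphism $c^{(i)}_m\mapsto c^{(\rho(i))}_m$. It is induced by the self-homeomorphism of $X$ that relabels the decomposition $\mathbb C^n=\bigoplus E_i$, so it preserves $A_{\mathbb Z}$. We use the names $\psi^c$ and $s_\rho$ also with coefficients in which they make sense, for instance $\psi^u$ on $H^*(X;\mathbb Z_p)$ for $u\in\mathbb Z_p^*$.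

*Example.* On $\mathbb{CP}^m$, $A=\mathbb Q[x]/(x^{m+1})$ and $\psi^c(x)=cx$. The map $[z_i]\mapsto[z_i^q]$ pulls $\mathcal O(1)$ back to $\mathcal O(q)$, so it induces $\psi^q$. On $G_2(\mathbb C^4)$, $s_{(12)}$ exchanges $c_m$ and $\bar c_m$.

We can now ask: **is every complex flag manifold generically rigid?** This is stated as a conjecture in *Guido's Book of Conjectures* (https://chatterj.perso.math.cnrs.fr/papers/GMFinal.pdf): "All complex flag manifolds are generically rigid." The answer is yes.

**Theorem 1.** Every complex flag manifold is generically rigid.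

**Theorem 2.** For $k\ge2$, $\operatorname{Aut}(H^*(X;\mathbb Q))=\{\psi^cs_\rho:c\in\mathbb Q^*,\ \rho\text{ admissible}\}$.

**Theorem 3.** Let $X=\prod_{t=1}^rX_t$ be a finite product of flag manifolds with at least two blocks each (point factors omitted).

1. $\operatorname{Aut}(H^*(X;\mathbb Q))$ is generated by the automorphisms $\psi^{c_t}$ and $s_\rho$ of the individual factors and by permutations of factors with equal block multisets. Every automorphism is $\gamma\psi^{\underline c}$ with $\underline c\in(\mathbb Q^*)^r$, $\psi^{\underline c}=\bigotimes_t\psi^{c_t}$, and $\gamma$ induced by a homeomorphism.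
2. $X$ is generically rigid. So Theorem 1 holds for all finite products of flag manifolds.
3. Two flag manifolds with at least two blocks each have isomorphic rational cohomology rings iff their multisets of block sizes agree.
4. For a single flag manifold with at least two blocks, $\operatorname{Aut}(H^*(X;\mathbb Z))=\{\psi^{\pm1}s_\rho\}$, and every element is induced by a homeomorphism.

If $k=1$ then $X$ is a point, and a $Y$ in its genus is simply connected with $\tilde H_*(Y;\mathbb Z)$ of finite type and zero after tensoring with every $\mathbb Z_{(p)}$. So $\tilde H_*(Y;\mathbb Z)=0$ and $Y\simeq *$. **From now on $k\ge2$.**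

## 2. Projective spaces, full flags in $\mathbb C^3$, and $G_2(\mathbb C^4)$ by hand

**$\mathbb{CP}^m$ is generically rigid.** Let $Y$ be in its genus. Then $H_*(Y;\mathbb Z)$ is $\mathbb Z$ in degrees $0,2,\dots,2m$ and zero otherwise. Let $y$ generate $H^2(Y;\mathbb Z)$. Under $H^*(Y;\mathbb Z_{(p)})\cong\mathbb Z_{(p)}[x]/(x^{m+1})$, $y$ goes to a unit times $x$, so $y^j$ goes to a unit times $x^j$. Hence $y^j$ generates $H^{2j}(Y;\mathbb Z)\otimes\mathbb Z_{(p)}$ for all $p$, and so it generates $H^{2j}(Y;\mathbb Z)$ for $j\le m$. The class $y$ is a map $Y\to K(\mathbb Z,2)=\mathbb{CP}^\infty$. Since $Y$ is simply connected with free homology, it has a cell structure with one cell in each of the dimensions $0,2,\dots,2m$, so the map can be deformed into the $(2m+1)$-skeleton $\mathbb{CP}^m$. The resulting map $Y\to\mathbb{CP}^m$ is an isomorphism on cohomology, hence an equivalence.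

**Where this stops.** Try the same with $X=G_2(\mathbb C^4)$. The argument breaks at two points.

First, we need *one* ring isomorphism $H^*(Y;\mathbb Z)\cong H^*(X;\mathbb Z)$. For $\mathbb{CP}^m$ any generator of $H^2$ gave it. In general we only have isomorphisms $f_p$ over $\mathbb Z_{(p)}$, one for each prime, and any two of them differ rationally by an automorphism $f_pf_q^{-1}$ of $H^*(X;\mathbb Q)$. To glue them we must know all these automorphisms.

Second, suppose we have a ring isomorphism $\theta:H^*(Y;\mathbb Z)\to H^*(X;\mathbb Z)$. The classes $\theta^{-1}(c^{(i)}_m)$ define a map $Y\to\prod K(\mathbb Z,2m)$. For $\mathbb{CP}^m$ the target was $K(\mathbb Z,2)=BU(1)$, but $BU(2)$ is not a product of Eilenberg–Mac Lane spaces, and nothing gives us a bundle on $Y$ with prescribed Chern classes. So we have to use the equivalences $X_{(p)}\simeq Y_{(p)}$ themselves. They will turn out to induce $\psi^{u_p}\theta$ with $u_p\in\mathbb Z_{(p)}^*$ depending on $p$, and we need them all to induce $\theta$. By Theorem 3(4), an integral automorphism cannot absorb $u_p$ unless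 $u_p=\pm1$. On $\mathbb{CP}^m$ the power maps $[z_i]\mapsto[z_i^q]$ with $p\nmid q$ induce $\psi^q$ and are $p$-local equivalences. The analogous formula on planes is not well defined. For $q=2$, the plane spanned by $v=(1,0,1,0)$ and $w=(0,1,1,0)$ would go to the span of $v^2=v$ and $w^2=w$, but it also contains $v+w=(1,1,2,0)$, whose coordinatewise square $(1,1,4,0)$ is not in that span. The substitute will be Galois automorphisms of $\mathbb C$, acting on the $p$-completion.

So there are two tasks: determine $\operatorname{Aut}(A)$ (Sections 3–6), and realize $\psi^u$ and glue (Sections 7–8). Two examples show what the first task involves.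

**Full flags in $\mathbb C^3$.** Here $A=\mathbb Q[x_1,x_2,x_3]/(\text{symmetric polynomials of positive degree})$ is generated by the plane $V$. For $\lambda=\sum\mu_ix_i$, the number $\int_X\lambda^3$ is a nonzero multiple of $(\mu_1-\mu_2)(\mu_1-\mu_3)(\mu_2-\mu_3)$; this is a case of Lemma 1 below. An automorphism multiplies $\int_X$ by a scalar, so it permutes the three lines in $V^*$ spanned by the $\mu_i-\mu_j$. The three forms satisfy one linear relation, so a linear map of the plane permuting these lines is determined by the permutation up to a scalar. This leaves exactly the $\psi^cs_\rho$. The argument ends here because $V$ generates $A$.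

**$G_2(\mathbb C^4)$.** Here $V=\mathbb Qc_1$ does not generate $A$. Let $\varphi$ be an automorphism with $\varphi(c_1)=c_1$ and $\varphi(c_2)=\alpha c_1^2+\beta c_2$. Applying $\varphi$ to $c_1^3=2c_1c_2$ gives $c_1^3=(2\alpha+\beta)c_1^3$, so $\beta=1-2\alpha$. Applying it to $c_2^2=c_1^2c_2$ and using $c_1^2c_2=c_2^2=\frac12c_1^4$ gives
$$\alpha^2+\alpha\beta+\tfrac12\beta^2=\tfrac12,\quad\text{i.e. } \alpha^2-\alpha+\tfrac12=\tfrac12 .$$
So $\alpha=0$, which is the identity, or $\alpha=1$, which is $c_2\mapsto c_1^2-c_2=\bar c_2$. The second one is $\tau=\psi^{-1}s_{(12)}$: indeed $\tau(c_1)=-\bar c_1=c_1$ and $\tau(c_2)=\bar c_2$. So an automorphism that is trivial on $H^2$ need not be trivial.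

The general two-block case is a theorem that we quote. **Hoffman** (*Endomorphisms of the cohomology of complex Grassmannians*, Trans. AMS 281 (1984) 745–760): let $1\le k\le l$, let $c_i$ be the Chern classes of the canonical $k$-plane bundle on $G_k(\mathbb C^{k+l})$, and let $\sum\bar c_j=(\sum c_i)^{-1}$. If $h$ is an endomorphism of $H^*(G_k(\mathbb C^{k+l});\mathbb Q)$ with $h(c_1)=mc_1$, $m\ne0$, then $h(c_i)=m^ic_i$ for all $i$, or else $k=l$ and $h(c_i)=(-m)^i\bar c_i$ for all $i$.

**Definition ($U(X)$).** $U(X)=\{\varphi\in\operatorname{Aut}(A):\varphi|_V=\mathrm{id}\}$. For $k=2$ the Chern classes of either single block generate $A$, so Hoffman's theorem with $m=1$ gives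
$$U(X)=\{1\}\ \ (n_1\ne n_2),\qquad U(X)=\{1,\tau\},\ \ \tau=\psi^{-1}s_{(12)}\ \ (n_1=n_2). \tag{2}$$
For $n_1=n_2=1$ we have $\tau=1$, since $A=\mathbb Q[x]/(x^2)$ is generated by $V$.

For $k\ge3$ we will prove $U(X)=\{1\}$. The natural approach is to restrict $\varphi\in U(X)$ to the Grassmannian fibers belonging to pairs of blocks and to use (2) there. This determines $\varphi$ on indecomposables up to signs. If all blocks have the same size $a\ge2$, the pattern "$\tau$ on every pair", which means $(-1)^{m+1}$ on the indecomposables of degree $m$, passes every test of this linear kind, so linear algebra does not exclude it. What excludes it is a numerical invariant: the integrals $\int_Xp_2e^\lambda$, where $p_2$ is a power sum of Chern roots, viewed as rational functions of $\lambda\in V$. We compute these first.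

## 3. The volume polynomial and two related integrals

Write $x_a$ ($1\le a\le n$) for the Chern roots, grouped in consecutive blocks, and $p^{(i)}_m=\sum_{a\in\text{block }i}x_a^m$. For $\mu\in\mathbb Q^k$ put $\lambda=\sum_i\mu_ic_1^{(i)}\in V$. This identifies $V=\mathbb Q^k/\mathbb Q(1,\dots,1)$. Put $\mu_{ij}=\mu_i-\mu_j$. The integral of an inhomogeneous class means the integral of its $A^N$-component. Let
$$D(\mu)=\prod_{i<j}\mu_{ij}^{n_in_j},\qquad R_i=\sum_{j\ne i}\frac{n_j}{\mu_{ij}},\qquad T_i=\sum_{j\ne i}\frac{n_j}{\mu_{ij}^2}.$$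

**Lemma 1.** There is a constant $C'\ne0$ with
$$\int_Xe^\lambda=C'D,\qquad\int_Xp_1^{(j)}p_1^{(l)}e^\lambda=C'\,\partial_{\mu_j}\partial_{\mu_l}D,\qquad\int_Xp_2^{(i)}e^\lambda=C'D\,(n_iR_i^2-n_i^2T_i).$$

*Example.* For $\mathbb{CP}^2$ with sizes $(1,2)$ and $x=c_1^{(1)}$ we have $\lambda=\mu_{12}x$ and $\int e^\lambda=\frac12\mu_{12}^2\int x^2$, so $C'=\frac12\int x^2$. For $i=1$: $R_1^2-T_1=4/\mu_{12}^2-2/\mu_{12}^2$, and the third formula reads $\int x^2=2C'$, as it should.

*Proof.* **Step 1: integrate on the full flag manifold.** *The purpose is to turn integration into differentiation of a Vandermonde determinant.* Let $T\subset U(n)$ be the diagonal torus, so $H^*(U(n)/T;\mathbb Q)=\mathbb Q[x_1,\dots,x_n]/(\mathrm{Sym}_+)$, with one-dimensional top degree $\binom n2$. Let $\Delta(y)=\prod_{a<b}(y_a-y_b)$. On polynomials of degree $\binom n2$ consider $f\mapsto f(\partial)\Delta$. It is not zero, because $\Delta(\partial)\Delta$ is a sum of squares of coefficients weighted by products of factorials, hence positive. It kills the ideal generated by symmetric $g$ of positive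 degree: $g(\partial)\Delta$ is antisymmetric of degree less than $\binom n2$, and a nonzero antisymmetric polynomial is divisible by $\Delta$, so $g(\partial)\Delta=0$. Therefore, for $f$ of degree $\binom n2$,
$$\int_{U(n)/T}f=\mathrm{const}\cdot f(\partial)\Delta,\qquad\mathrm{const}\ne0 .$$
For inhomogeneous $f$ we may write $[f(\partial)\Delta](0)$: components of lower degree leave a homogeneous polynomial of positive degree, which vanishes at $0$, and components of higher degree give $0$.

**Step 2: descend to $X$.** *The purpose is to express $\int_X$ through $\int_{U(n)/T}$.* The projection $\pi:U(n)/T\to X$ has fiber $\prod_iU(n_i)/T_i$ with $T_i\subset U(n_i)$ the diagonal torus, and $\pi^*$ sends classes of $X$ to block-symmetric polynomials in the $x_a$. Let $\Delta_i$ be the Vandermonde product of block $i$ and $\delta=\prod_i\Delta_i$. By Step 1 applied to the factors of the fiber, integration over the fiber is a nonzero multiple of $h\mapsto h(\partial)\delta$, and $\delta(\partial)\delta>0$. So the fiber integral of $\delta$ is a nonzero constant. By the projection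 formula, $\int_Xf=\mathrm{const}\int_{U(n)/T}\delta f$ for block-symmetric $f$, with a nonzero constant.

**Step 3: insert $e^\lambda$.** *The purpose is a formula for $\int_Xfe^\lambda$ at $y=0$.* The pullback of $\lambda$ is $\sum_a\tilde\mu_ax_a$, where $\tilde\mu\in\mathbb Q^n$ equals $\mu_i$ on block $i$. By Taylor's formula $(e^{\tilde\mu\cdot\partial}g)(0)=g(\tilde\mu)$,
$$\int_Xfe^\lambda=C\,[f(\partial)\delta(\partial)\Delta](\tilde\mu)=C\,f(\partial_y)\delta(\partial_y)\big(\delta(y)G(y)\big)\big|_{y=0},\quad G(y)=\prod_{i<j}\ \prod_{a\in i,\,b\in j}(\mu_{ij}+y_a-y_b), \tag{3}$$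
with $C\ne0$ independent of $f$ and $\mu$. Here we expanded $\Delta(\tilde\mu+y)$: pairs in the same block give $\delta(y)$, the others give $G(y)$.

**Step 4: the first two formulas.** *We read off $f=1$ and differentiate.* For $f=1$, only the part of $\delta G$ that has in each block the same degree as $\delta$ contributes to (3). That part is $\delta\cdot G(0)$, and $G(0)=D$. So $\int_Xe^\lambda=C\,\delta(\partial)\delta\,D=C'D$ with $C'=C\,\delta(\partial)\delta\ne0$. Since $\partial_{\mu_j}e^\lambda=p_1^{(j)}e^\lambda$, differentiating twice gives the second formula.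

**Step 5: the third formula.** *We isolate the quadratic part of $G$ in block $i$.* For $f=p_2^{(i)}$, only the component of $G$ of degree $2$ in block $i$ and degree $0$ in the other blocks contributes to (3). Set $y_b=0$ for $b\notin$ block $i$. For $j>i$ the factors are $\mu_{ij}+y_a=\mu_{ij}(1+y_a/\mu_{ij})$. For $j<i$ they are $\mu_{ji}-y_a=\mu_{ji}(1+y_a/\mu_{ij})$. With $p_m=\sum_{a\in i}y_a^m$ we get
$$G\big|_{y_b=0,\ b\notin i}=D\prod_{a\in i}\prod_{j\ne i}(1+y_a/\mu_{ij})^{n_j}=D\exp\big(R_ip_1-\tfrac12T_ip_2+\cdots\big),$$
so the component is $D(\frac12R_i^2p_1^2-\frac12T_ip_2)$. Let $L=\sum_{a\in i}\partial_a^2$ and $d=\binom{n_i}2=\deg\Delta_i$. The polynomial $\Delta_i$ is harmonic ($L\Delta_i$ is antisymmetric of too small degree), homogeneous of degree $d$, and translation invariant. By the product rule and Euler's formula,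
$$L(p_2\Delta_i)=2n_i\Delta_i+4\sum_ay_a\partial_a\Delta_i=(2n_i+4d)\Delta_i=2n_i^2\Delta_i,$$
$$L(p_1^2\Delta_i)=2n_i\Delta_i+4p_1\sum_a\partial_a\Delta_i=2n_i\Delta_i .$$
So applying $L\,\delta(\partial)$ to $\delta\cdot D(\frac12R_i^2p_1^2-\frac12T_ip_2)$ gives $\delta(\partial)\delta\cdot D(n_iR_i^2-n_i^2T_i)$. Multiplying by $C$ gives the claim. $\square$

## 4. What a ring isomorphism does to $H^2$

Let $A^+$ be the positive-degree part of $A$ and $QA=A^+/(A^+)^2$, the space of indecomposables, graded by $QA_m$ (a quotient of $A^m$).

**The structure of $QA$.** Rationally the ideal generated by the elementary symmetric functions of all $x_a$ is generated by their power sums, so the relations of $A$ are equivalent to $\sum_ip^{(i)}_m=0$ for $1\le m\le n$. Before imposing them, the ring is polynomial on the $p_m^{(i)}$ with $1\le m\le n_i$, and $p^{(i)}_m$ is decomposable for $m>n_i$. With $S_m=\{i:n_i\ge m\}$ this gives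
$$QA_m=\mathbb Q^{S_m}/\mathbb Q(1,\dots,1)\ \ (S_m\ne\emptyset),\qquad QA_m=0\ \ (S_m=\emptyset), \tag{4}$$
where the $i$-th basis vector $e_i$ is the class of $p_m^{(i)}$. The dual $(QA_m)^*$ is spanned by $f_{ij}=e_i^*-e_j^*$ with $i,j\in S_m$. For example, for sizes $(2,2,1)$, $QA_1$ has dimension $2$, $QA_2$ has dimension $1$, and all other $QA_m$ vanish.

**Lemma 2.** Let $X,X'$ be flag manifolds with $k,k'\ge2$ blocks of sizes $n_i,n'_i$, and let $\varphi:A\to A'$ be an isomorphism of their rational cohomology rings. Then $k=k'$ and the multisets $\{n_i\},\{n'_i\}$ agree. If $X=X'$, there are $c\in\mathbb Q^*$ and an admissible $\rho$ with $\varphi|_V=\psi^cs_\rho|_V$.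

*Proof.* **Step 1: the volume polynomial is preserved.** *This turns the ring isomorphism into a statement about products of linear forms.* We have $k=k'$ since $\dim V=k-1$. The top degrees agree and are one-dimensional, so $\int'\circ\varphi=\kappa\int$ with $\kappa\ne0$. Since $\varphi(e^\lambda)=e^{\varphi(\lambda)}$, Lemma 1 gives $D'\circ\varphi=\kappa_1D$ on $V$ with $\kappa_1\ne0$.

**Step 2: two blocks.** *Here $V$ is a line and we need another invariant.* If $k=2$, the ring determines $N=n_1n_2$, and by (4) it determines $\min(n_1,n_2)$ as the largest $m$ with $QA_m\ne0$. So the multiset is determined. If $X=X'$, then $\varphi|_V$ is a scalar $c$, and we take $\rho=1$.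

**Step 3: a bijection of edges that preserves triangles.** *For $k\ge3$ we extract combinatorial data.* Let $\ell_{ij}=\mu_i-\mu_j$ on $V$, and $\ell'_{ij}$ likewise on $V'$. For $k\ge3$ these forms, for distinct unordered pairs, are pairwise nonproportional. By unique factorization, $\ell'_{ij}\circ\varphi$ is a scalar multiple of $\ell_{t(ij)}$, where $t$ is a bijection of the edges of the complete graph $K_k$. Three distinct forms $\ell$ are linearly dependent iff their edges form a triangle: a triangle gives $\ell_{ij}+\ell_{jl}+\ell_{li}=0$, and otherwise the edges form a forest, where some vertex lies on exactly one edge and independence follows by removing edges one at a time. So $t$ and $t^{-1}$ preserve triangles. Two distinct edges share a vertex iff they lie in a common triangle, so $t$ and $t^{-1}$ also preserve adjacency.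

**Step 4: the bijection comes from a vertex permutation.** *We reconstruct vertices from stars.* If $k=3$, an edge is the same as its opposite vertex, so $t$ is induced by a permutation $\sigma$ of the vertices. Let $k\ge4$. The star of $i$ consists of $k-1\ge3$ pairwise adjacent edges, no three of which form a triangle, and so does its image. Three pairwise adjacent edges that do not form a triangle have a common vertex $v$: if two of them are $vw,vx$, an edge adjacent to both contains $v$ or is $wx$. Any further edge adjacent to $vw,vx,vy$, with $w,x,y$ distinct, must contain $v$. So the image of the star of $i$ lies in the star of one vertex $\sigma(i)$, and by counting it is the whole star. Distinct stars have distinct images, so $\sigma$ is a permutation. Since $ij$ is the common edge of the stars of $i$ and $j$, $t(ij)=\sigma(i)\sigma(j)$.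

**Step 5: block sizes.** *We compare multiplicities.* We get $n'_in'_j=n_{\sigma(i)}n_{\sigma(j)}$ for all $i\ne j$. Choosing $i,j,l$ distinct,
$$n_i'^2=\frac{(n_i'n_j')(n_i'n_l')}{n_j'n_l'}=n_{\sigma(i)}^2 .$$
So $n'_i=n_{\sigma(i)}$ and the multisets agree.

**Step 6: one scalar.** *For $X=X'$ we identify $\varphi|_V$.* Write $\ell_{ij}\circ\varphi=c_{ij}\ell_{\sigma(i)\sigma(j)}$, so that $c_{ij}=c_{ji}$. Composing $\ell_{ij}+\ell_{jl}+\ell_{li}=0$ with $\varphi$ gives $c_{ij}\ell_{\sigma(i)\sigma(j)}+c_{jl}\ell_{\sigma(j)\sigma(l)}+c_{li}\ell_{\sigma(l)\sigma(i)}=0$. The three forms span a plane, so up to scalars their only relation is that their sum is $0$, and $c_{ij}=c_{jl}=c_{li}$. Any two edges are connected by a chain of adjacent edges, so all $c_{ij}$ equal one $c\ne0$. Next, $s_\rho(\sum\mu_ic_1^{(i)})=\sum_j\mu_{\rho^{-1}(j)}c_1^{(j)}$, so $\ell_{ij}\circ s_\rho=\ell_{\rho^{-1}(i)\rho^{-1}(j)}$. With $\rho=\sigma^{-1}$, which is admissible by Step 5, $\ell_{ij}\circ\varphi=c\,\ell_{ij}\circ s_\rho$ for all $i,j$. The $\ell_{ij}$ span $V^*$, so $\varphi|_V=c\,s_\rho|_V=\psi^cs_\rho|_V$.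 $\square$

## 5. Automorphisms trivial on $H^2$: semisimplicity and restriction to fibers

The next lemma says that it is enough to control $\varphi$ on indecomposables.

**Recalled (hard Lefschetz, Hodge–Riemann).** Let $X$ be smooth projective of complex dimension $N$ with all cohomology in even degrees and $H^{2r}(X;\mathbb C)=H^{r,r}$, and let $\lambda\in H^2(X;\mathbb Q)$ be ample. For $r\le N/2$ let $P^r=\ker(\lambda^{N-2r+1}:A^r\to A^{N-r+1})$. Then $A^j=\bigoplus_{r\le\min(j,N-j)}\lambda^{j-r}P^r$, with $\lambda^{j-r}$ injective on each $P^r$ that occurs, and the form $(-1)^r\int ab\,\lambda^{N-2r}$ is positive definite on $P^r\otimes\mathbb R$.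

*Example.* On $G_2(\mathbb C^4)$, with $\lambda$ an ample multiple of $c_1$, $P^2$ is spanned by $v=c_1^2-2c_2$, since $c_1v=0$. Here $v^2=c_1^4-4c_1^2c_2+4c_2^2=c_1^4$, and $\int c_1^4>0$ because a fourth power of a nonzero multiple of an ample class has positive integral. The involution $\tau$ acts on $P^2$ by $-1$.

**Lemma 3.** Let $X$ be a flag manifold with $k\ge2$, or a finite product of such. Every automorphism $\varphi$ of $H^*(X;\mathbb Q)$ that is the identity on $H^2$ is diagonalizable over $\mathbb C$. If such a $\varphi$ is unipotent, it is the identity.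

*Proof.* *The purpose is to show that $\varphi$ preserves definite forms.* $X$ is a smooth projective variety, and $H^{2r}(X;\mathbb C)=H^{r,r}$ since the cohomology is generated by Chern classes of algebraic bundles. Let $\lambda\in V$ be ample. Then $\varphi(\lambda)=\lambda$ and $A^N=\mathbb Q\lambda^N$, so $\int\circ\varphi=\int$. As $\varphi$ is multiplicative and fixes $\lambda$, it commutes with multiplication by $\lambda$. So it preserves each $P^r$ and each form $(-1)^r\int ab\,\lambda^{N-2r}$. By Hodge–Riemann it acts on each $P^r\otimes\mathbb R$ by an orthogonal transformation, which is diagonalizable over $\mathbb C$. By the Lefschetz decomposition, $A^j$ is a direct sum of copies of the $P^r$ on which $\varphi$ acts in the same way. So $\varphi$ is diagonalizable. A diagonalizable unipotent map is the identity. $\square$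

**Lemma 4.** Let $S\subset\{1,\dots,k\}$, $|S|\ge2$, $n_S=\sum_{i\in S}n_i$, and let $F_S=U(n_S)/\prod_{i\in S}U(n_i)$ be the fiber of
$$X\to X'=U(n)\big/\big(U(n_S)\times\textstyle\prod_{i\notin S}U(n_i)\big).$$
Every $\varphi\in U(X)$ induces, via restriction $A\to H^*(F_S;\mathbb Q)$, an element $\varphi_S\in U(F_S)$. If $S'\subset S$ and $|S'|\ge2$, then $(\varphi_S)_{S'}=\varphi_{S'}$.

*Proof.* *The point is to describe the kernel of restriction by an element of $V$, which $\varphi$ fixes.* Restriction sends $c_m^{(i)}$ to the corresponding class of $F_S$ for $i\in S$, and to $0$ for $i\notin S$, $m\ge1$. So it is surjective, and by Leray–Hirsch $A$ is free over $H^*(X';\mathbb Q)$ on homogeneous elements $b_t$ whose restrictions form a basis of $H^*(F_S;\mathbb Q)$. In particular $H^2(X';\mathbb Q)\subset V$. Let $N'=\dim_{\mathbb C}X'$ and choose $\eta\in H^2(X';\mathbb Q)$ with $\eta^{N'}\ne0$, for instance ample. (If $X'$ is a point, $N'=0$ and $\eta^{N'}=1$.) Since $\eta^{N'}$ has top degree in $H^*(X';\mathbb Q)$, an element $\sum a_tb_t$ with $a_t\in H^*(X';\mathbb Q)$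 is killed by $\eta^{N'}$ iff every $a_t$ has zero degree-$0$ part. This holds iff the element restricts to $0$ on $F_S$. So
$$\ker\big(A\to H^*(F_S;\mathbb Q)\big)=\mathrm{Ann}_A(\eta^{N'}).$$
As $\varphi^{\pm1}(\eta)=\eta$, both $\varphi$ and $\varphi^{-1}$ preserve this ideal, so $\varphi$ induces an automorphism $\varphi_S$. It is trivial on $H^2(F_S;\mathbb Q)$ because $V\to H^2(F_S;\mathbb Q)$ is onto. The last claim holds because restriction from $A$ to $H^*(F_{S'};\mathbb Q)$ factors through $H^*(F_S;\mathbb Q)$. $\square$

**Consequence for pairs.** For $S=\{i,j\}$ the fiber $F_{ij}$ is a Grassmannian, so $\varphi_{ij}$ is $1$ or $\tau$ by (2). Restriction to $F_{ij}$ kills $p_m^{(l)}$ for $l\ne i,j$. So for $i,j\in S_m$ the functional $f_{ij}$ on $QA_m$ factors as $QA_m\to QH^*(F_{ij})_m\cong\mathbb Q$. In $H^*(F_{ij})$ we have $\tau(p_m^{(i)})=(-1)^mp_m^{(j)}=(-1)^{m+1}p_m^{(i)}$. Hence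
$$f_{ij}\circ\varphi=\varepsilon f_{ij}\ \text{ on }QA_m,\qquad\varepsilon=\begin{cases}1&\text{if }\varphi_{ij}=1,\\(-1)^{m+1}&\text{if }\varphi_{ij}=\tau.\end{cases}\tag{5}$$

## 6. Excluding $\tau$ by comparing double poles

**Lemma 5.** If $k\ge3$ and $\varphi\in U(X)$, then $\varphi_{ij}=1$ for all $i\ne j$.

*Proof.* **Step 1: reduce to three blocks.** *The purpose is to get into a plane.* Suppose $\varphi_{ij}\ne1$. By (2), $n_i=n_j=a\ge2$ and $\varphi_{ij}=\tau$. Choose a third index $l$ and replace $(X,\varphi)$ by $(F_{ijl},\varphi_{ijl})$, which is allowed by Lemma 4. So we may assume $k=3$, $(n_1,n_2,n_3)=(a,a,c)$ and $\varphi_{12}=\tau$.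

**Step 2: $c=a$ or $c=1$, and $\varphi=-1$ on $QA_2$.** *Here we use up all the linear information.* By (5) with $m=2$, $f_{12}\circ\varphi=-f_{12}$ on $QA_2$. If $c=1$, then $(QA_2)^*$ is spanned by $f_{12}$, so $\varphi=-1$ on $QA_2$. If $c\ge2$, then $(QA_2)^*$ is a plane, and by (5) $f_{12},f_{23},f_{13}$ are all eigenvectors of the transpose of $\varphi$. Any two are independent and $f_{12}+f_{23}=f_{13}$, so they have the same eigenvalue, which is $-1$. So $\varphi=-1$ on $QA_2$. Also $\varphi_{23}\neq1$ by (5), so $\varphi_{23}=\tau\ne1$ and $c=a$ by (2).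

**Step 3: an identity of rational functions.** *We bring in the integrals.* Decomposables in $A^2$ are quadratic in $V$, so $\varphi(p_2^{(1)})=-p_2^{(1)}+q$ with $q=\sum q_{jl}p_1^{(j)}p_1^{(l)}$, $q_{jl}=q_{lj}$. As in Lemma 3, $\int\circ\varphi=\int$, and $\varphi(e^\lambda)=e^\lambda$ for $\lambda\in V$. So
$$\int p_2^{(1)}e^\lambda=\int\varphi(p_2^{(1)})\,e^\lambda=\int(-p_2^{(1)}+q)e^\lambda,$$
that is, $2\int p_2^{(1)}e^\lambda=\int q\,e^\lambda$. By Lemma 1,
$$\frac{q(\partial)D}{D}=2(n_1R_1^2-n_1^2T_1). \tag{6}$$

**Step 4: expand the left side.** *We want to see its poles.* Write $q(\xi)=\sum q_{jl}\xi_j\xi_l$ with associated symmetric bilinear form $b$, so $q(\xi)=b(\xi,\xi)$. For $j<l$ let $\xi_{jl}=e_j-e_l$, the gradient of $\mu_{jl}$, and $m_{jl}=n_jn_l$. From $\partial_u\partial_vD/D=\partial_u\partial_v\log D+(\partial_u\log D)(\partial_v\log D)$ and $\log D=\sum m_{jl}\log\mu_{jl}$,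
$$\frac{q(\partial)D}{D}=\sum_{j<l}\frac{m_{jl}(m_{jl}-1)\,q(\xi_{jl})}{\mu_{jl}^2}+2\sum_{\{jl\}\ne\{j'l'\}}\frac{m_{jl}m_{j'l'}\,b(\xi_{jl},\xi_{j'l'})}{\mu_{jl}\mu_{j'l'}}, \tag{7}$$
the second sum being over unordered pairs of distinct edges. To compare double poles along $\mu_{jl}=0$, multiply by $\mu_{jl}^2$ and set $\mu_{jl}=0$. The mixed terms disappear.

**Step 5: the case $c=a$.** *We get $0$ on the left and not on the right.* Here $R_1=a(\mu_{12}^{-1}+\mu_{13}^{-1})$ and $T_1=a(\mu_{12}^{-2}+\mu_{13}^{-2})$, so the right side of (6) is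
$$2a^3\big[(\mu_{12}^{-1}+\mu_{13}^{-1})^2-\mu_{12}^{-2}-\mu_{13}^{-2}\big]=\frac{4a^3}{\mu_{12}\mu_{13}},$$
which has no double poles. All $m_{jl}(m_{jl}-1)=a^2(a^2-1)$ are nonzero, so $q$ vanishes on $\xi_{12},\xi_{13},\xi_{23}$. These are three pairwise nonproportional vectors in the plane of vectors with coordinate sum $0$. A nonzero quadratic form on a plane vanishes on at most two lines, so $q=0$ on this plane, and $b=0$ as well. Then (7) is $0$, but the right side of (6) is not. This is a contradiction.

**Step 6: the case $c=1$.** *Now the double poles determine $b$, and the simple terms do not match.* Here $m_{12}=a^2$, $m_{13}=m_{23}=a$, $R_1=\frac a{\mu_{12}}+\frac1{\mu_{13}}$ and $T_1=\frac a{\mu_{12}^2}+\frac1{\mu_{13}^2}$. The right side of (6) is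
$$2(aR_1^2-a^2T_1)=\frac{4a^2}{\mu_{12}\mu_{13}}+\frac{2a(1-a)}{\mu_{13}^2}.$$
Since $a\ge2$, comparing double poles gives $q(\xi_{12})=0$, $q(\xi_{23})=0$, and $a(a-1)q(\xi_{13})=2a(1-a)$, i.e. $q(\xi_{13})=-2$. As $\xi_{13}=\xi_{12}+\xi_{23}$, we get $2b(\xi_{12},\xi_{23})=-2$, so $b(\xi_{12},\xi_{23})=-1$, and then $b(\xi_{12},\xi_{13})=b(\xi_{13},\xi_{23})=-1$. The remaining terms of (6) say
$$-2\Big(\frac{a^3}{\mu_{12}\mu_{13}}+\frac{a^3}{\mu_{12}\mu_{23}}+\frac{a^2}{\mu_{13}\mu_{23}}\Big)=\frac{4a^2}{\mu_{12}\mu_{13}} .$$
Multiplying by $\mu_{12}\mu_{13}\mu_{23}/(2a^2)$ gives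
$$-a\mu_{23}-a\mu_{13}-\mu_{12}=2\mu_{23}.$$
Substitute $\mu_{12}=\mu_{13}-\mu_{23}$. The coefficient of $\mu_{13}$ gives $-(a+1)=0$, a contradiction. $\square$

**Corollary 6.** If $k\ge3$, then $U(X)=\{1\}$.

*Proof.* *We combine the control on $QA$ with Lemma 3.* Let $\varphi\in U(X)$. By Lemma 5 and (5), $\varphi$ fixes all $f_{ij}$, which span each $(QA_m)^*$. So $\varphi=1$ on $QA$, hence on every quotient $(A^+)^r/(A^+)^{r+1}$, since products of $r$ elements of $A^+$ span $(A^+)^r$. As $A^+$ is nilpotent, $\varphi$ is unipotent, and by Lemma 3 $\varphi=1$. $\square$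

**Proof of Theorem 2.** All $\psi^cs_\rho$ are automorphisms. Let $\varphi\in\operatorname{Aut}(A)$. By Lemma 2 there are $c$ and $\rho$ with $\varphi(\psi^cs_\rho)^{-1}\in U(X)$. For $k\ge3$ this element is $1$ by Corollary 6. For $k=2$ it is $1$ or $\tau=\psi^{-1}s_{(12)}$ by (2). The $\psi^c$ commute with everything and the $s_\rho$ form a group, so in all cases $\varphi=\psi^{c'}s_{\rho'}$. $\square$

## 7. $p$-completion and $\psi^u$ from Galois automorphisms

**Definition ($p$-completion).** For $Z$ of finite type, $Z\to Z_p^\wedge$ denotes the $p$-completion. We use that $\pi_*(Z_p^\wedge)=\pi_*(Z)\otimes\mathbb Z_p$ and that $Z\to Z_p^\wedge$ is an isomorphism on $H^*(-;\mathbb Z/p^r)$ for all $r$. Cohomology $H^m(-;\mathbb Z_p)$ means $[-,K(\mathbb Z_p,m)]$. Since $K(\mathbb Z_p,m)=\operatorname{holim}_rK(\mathbb Z/p^r,m)$, comparing Milnor sequences gives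
$$H^*(Z_p^\wedge;\mathbb Z_p)=H^*(Z;\mathbb Z_p)=H^*(Z;\mathbb Z)\otimes\mathbb Z_p .$$

*Example.* $\mathbb{CP}^\infty=K(\mathbb Z,2)$ has $p$-completion $K(\mathbb Z_p,2)$. As a check on mod $p$ cohomology: $\mathbb Z_p/\mathbb Z$ is uniquely $p$-divisible, because $\mathbb Z_p=\mathbb Z+p\mathbb Z_p$ and $\mathbb Z\cap p\mathbb Z_p=p\mathbb Z$. So $K(\mathbb Z_p/\mathbb Z,2)$ has the mod $p$ cohomology of a point, and the fibration $K(\mathbb Z,2)\to K(\mathbb Z_p,2)\to K(\mathbb Z_p/\mathbb Z,2)$ shows that the first map is a mod $p$ isomorphism. Every $u\in\mathbb Z_p^*$ acts on $K(\mathbb Z_p,2)$ by multiplication, multiplying the degree-$2$ class by $u$. We want the same on flag manifolds.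

**Recalled.**

* *Pro-$p$ completion.* It is a pro-object $\{X_\alpha\}$ in the homotopy category, consisting of spaces with finite $p$-groups as homotopy groups, finitely many nonzero, and universal for maps from $X$ to such spaces: $\operatorname{colim}_\alpha[X_\alpha,W]=[X,W]$ for each such $W$. Taking $W=K(\mathbb Z/p^r,m)$ shows $\operatorname{colim}_\alpha H^*(X_\alpha;\mathbb Z/p^r)\cong H^*(X;\mathbb Z/p^r)$.
* **Sullivan** (*Genetics of homotopy theory and the Adams conjecture*, Ann. of Math. 100 (1974)): for $X$ simply connected of finite type, $X_p^\wedge$ represents the functor $Z\mapsto\lim_\alpha[Z,X_\alpha]$.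
* *Étale homotopy type.* It is a pro-object attached functorially to a pointed connected scheme. Its cohomology with constant coefficients $\mathbb Z/p^r$ is étale cohomology.
* **Artin–Mazur** (*Etale Homotopy*, Thm. 12.9): for a pointed connected scheme $Z$ of finite type over $\mathbb C$, the canonical map from $Z(\mathbb C)$ to the étale homotopy type of $Z$ becomes an isomorphism after profinite (hence also after pro-$p$) completion.

**Lemma 7.** For every prime $p$ and $u\in\mathbb Z_p^*$ there is a self-equivalence of $X_p^\wedge$ inducing $\psi^u$ on $H^*(X;\mathbb Z_p)$.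

*Proof.* **Step (a): a scheme automorphism.** *We produce the symmetry that will act.* Let $\mathcal X$ be the variety over $\mathbb Q$ of flags in $\mathbb Q^n$ with successive quotients of dimensions $n_1,\dots,n_k$, so $X=\mathcal X(\mathbb C)$. The tautological subquotient bundles $\mathcal E_i$ are defined over $\mathbb Q$, and topologically $\mathcal E_i(\mathbb C)\cong E_i$ (take orthogonal complements). We have $\mathrm{Gal}(\mathbb Q(\mu_{p^\infty})/\mathbb Q)\cong\mathbb Z_p^*$, and automorphisms of subfields extend to $\mathbb C$. So there is $\sigma\in\operatorname{Aut}(\mathbb C)$ with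
$$\sigma(\zeta)=\zeta^{u^{-1}}\quad\text{for all }\zeta\in\mu_{p^\infty}.$$
Put $F=\mathrm{id}\times\operatorname{Spec}\sigma$, a scheme automorphism of $\mathcal X_{\mathbb C}=\mathcal X\times_{\mathbb Q}\operatorname{Spec}\mathbb C$. It is not a morphism over $\mathbb C$. It fixes the closed point given by the standard flag, which is rational over $\mathbb Q$.

**Step (b): a self-equivalence of $X_p^\wedge$.** *We transport $F$ to topology.* The étale homotopy type depends only on the pointed scheme. The point enters only through the functor sending an étale $W\to\mathcal X_{\mathbb C}$ to the set of points of $W$ over the standard flag, and $F$ respects this functor because it fixes that closed point. So $F$ induces an automorphism of the étale homotopy type and of its pro-$p$ completion. By Artin–Mazur the latter is the pro-$p$ completion $\{X_\alpha\}$ of the simply connected finite complex $X$. An automorphism of the pro-object $\{X_\alpha\}$ is an automorphism of the functor $\lim_\alpha[-,X_\alpha]=[-,X_p^\wedge]$ (Sullivan), hence by Yoneda a self-equivalence $\Phi$ of $X_p^\wedge$.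 In
$$\operatorname{colim}_\alpha H^*(X_\alpha;\mathbb Z/p^r)\to H^*(X_p^\wedge;\mathbb Z/p^r)\to H^*(X;\mathbb Z/p^r)$$
the composite and the second map are isomorphisms, so the first is too. Thus, on $H^*(X;\mathbb Z/p^r)=H^*_{et}(\mathcal X_{\mathbb C};\mathbb Z/p^r)$, $\Phi^*$ is the map $F_0^*$ induced by $F$ on étale cohomology with constant coefficients.

**Step (c): étale and topological Chern classes.** *We need to know that the Chern classes in the two theories match.* Étale Chern classes lie in $H^{2m}_{et}(\mathcal X_{\mathbb C};\mu_{p^r}^{\otimes m})$ and are natural for all morphisms of schemes on which $p$ is invertible. Let $\zeta_r=e^{2\pi i/p^r}$. These roots of unity compatibly identify $\mu_{p^r}$ with $\mathbb Z/p^r$. Under this identification and the comparison isomorphism, $c_m^{et}(\mathcal E)$ corresponds to $s^mc_m(\mathcal E(\mathbb C))$ mod $p^r$, with a universal sign $s=\pm1$ depending only on conventions. For line bundles, consider the exponential sequence $0\to\mathbb Z\to\mathcal O\to\mathcal O^*\to1$ with second map $f\mapsto e^{2\pi if}$. It maps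 to the Kummer sequence $1\to\mu_{p^r}\to\mathcal O^*\xrightarrow{p^r}\mathcal O^*\to1$ by $1\mapsto\zeta_r$ on $\mathbb Z$, by $f\mapsto e^{2\pi if/p^r}$ on $\mathcal O$, and by the identity on $\mathcal O^*$. So the connecting maps from line bundles agree up to the sign conventions. For general bundles both theories are determined by line bundles through the projective bundle formula. Replacing the class $\xi$ of the tautological line bundle on the projective bundle by $s\xi$ replaces $c_m$ by $s^mc_m$ in the relation that defines the $c_m$.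

**Step (d): the computation.** *We see the factor $u^m$ appear.* Write $c_m^{et}(\mathcal E_i)=x\otimes\zeta_r^{\otimes m}$ with $x\in H^{2m}_{et}(\mathcal X_{\mathbb C};\mathbb Z/p^r)$. On the constant sheaf $\mu_{p^r}$, whose sections are functions, $F$ acts through $\sigma$. Since $\mathcal E_i$ is pulled back from $\mathcal X$ and $F$ lies over the identity of $\mathcal X$, $F^*\mathcal E_i\cong\mathcal E_i$. Naturality gives
$$x\otimes\zeta_r^{\otimes m}=F^*(x\otimes\zeta_r^{\otimes m})=F_0^*(x)\otimes\sigma(\zeta_r)^{\otimes m}=u^{-m}F_0^*(x)\otimes\zeta_r^{\otimes m}.$$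
So $F_0^*(x)=u^mx$. By (c), $x$ corresponds to $s^mc_m^{(i)}$, and hence $\Phi^*c_m^{(i)}=u^mc_m^{(i)}$ mod $p^r$ for all $r$. As $H^*(X;\mathbb Z_p)=\lim_rH^*(X;\mathbb Z/p^r)$ and the $c_m^{(i)}$ generate it as a $\mathbb Z_p$-algebra, $\Phi^*=\psi^u$. $\square$

## 8. Gluing in the arithmetic square

**Recalled.** For $Y$ of finite type let $\hat Y=\prod_pY_p^\wedge$, and let $\hat Y_0$ be its rationalization. Let $\hat{\mathbb Z}=\prod\mathbb Z_p$ and $R=\hat{\mathbb Z}\otimes\mathbb Q$. The *arithmetic square* (Sullivan; Bousfield–Kan VI.8.1) says that $Y$ is the homotopy pullback of $\hat Y\to\hat Y_0\leftarrow Y_0$. For example, for $K(\mathbb Z,m)$ with $m\ge2$ it is the square of $K(\mathbb Z,m),K(\hat{\mathbb Z},m),K(\mathbb Q,m),K(R,m)$, and it expresses that $\hat{\mathbb Z}\cap\mathbb Q=\mathbb Z$ and $\hat{\mathbb Z}+\mathbb Q=R$. The *fiber lemma* (Bousfield–Kan II.5) gives that completion preserves fibrations of simply connected spaces.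

We treat products at once, since Theorem 3 needs them. Let $X=\prod_{t=1}^rX_t$ with $X_t=U(N_t)/H_t$ flag manifolds with at least two blocks each (for Theorem 1, $r=1$). Put $G=\prod U(N_t)$, $H=\prod H_t$, $A_{\mathbb Z}=H^*(X;\mathbb Z)=\bigotimes_tH^*(X_t;\mathbb Z)$, $A=A_{\mathbb Z}\otimes\mathbb Q$, and $\psi^{\underline c}=\bigotimes\psi^{c_t}$ for $\underline c=(c_1,\dots,c_r)$.

**Proposition 8.** Suppose every automorphism of $H^*(X;\mathbb Q)$ has the form $\gamma\,\psi^{\underline c}$ with $\underline c\in(\mathbb Q^*)^r$ and $\gamma$ induced by a self-homeomorphism of $X$. Then $X$ is generically rigid.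

*Proof.* Let $Y$ be of finite type with equivalences $e_p:X_{(p)}\to Y_{(p)}$ for all $p$. Then $H_*(Y;\mathbb Z)$ is torsion free, even and bounded, since this holds after tensoring with every $\mathbb Z_{(p)}$. Let $B=H^*(Y;\mathbb Z)$ and
$$f_p=e_p^*:B\otimes\mathbb Z_{(p)}\xrightarrow{\cong}A_{\mathbb Z}\otimes\mathbb Z_{(p)}.$$

**Step 1: a global ring isomorphism.** *We adjust the $f_p$ until they differ from one integral isomorphism only by units.* Fix a prime $p_0$ and let $\theta_0=f_{p_0}\otimes\mathbb Q:B\otimes\mathbb Q\to A$. Rationally $f_p=\varphi_p\theta_0$ with $\varphi_p\in\operatorname{Aut}(A)$. Write $\varphi_p=\gamma_p\psi^{\underline c_p}$, with $\gamma_{p_0}=1$ and $\underline c_{p_0}=(1,\dots,1)$. Precomposing $e_p$ with the localization of a homeomorphism inducing $\gamma_p^{-1}$ replaces $f_p$ by $\gamma_p^{-1}f_p$. For $p=p_0$ nothing changes. So we may assume $f_p=\psi^{\underline c_p}\theta_0$ for all $p$.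

The lattices $\theta_0(H^2(Y;\mathbb Z))$ and $H^2(X;\mathbb Z)$ in $H^2(X;\mathbb Q)$ have equal $p$-localizations for almost all $p$. For every $p$, $\psi^{\underline c_p}\theta_0$ maps $H^2(Y;\mathbb Z_{(p)})$ onto $H^2(X;\mathbb Z_{(p)})$. So for almost all $p$ the map $\psi^{\underline c_p}$ preserves $\bigoplus_tH^2(X_t;\mathbb Z_{(p)})$. As $H^2(X_t)\ne0$, all $c_{p,t}$ lie in $\mathbb Z_{(p)}^*$ for almost all $p$. Therefore
$$c_t=\prod_pp^{v_p(c_{p,t})},\qquad u_{p,t}=c_{p,t}/c_t\in\mathbb Z_{(p)}^*,\qquad\theta=\psi^{\underline c}\theta_0$$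
make sense, the product being finite, and
$$f_p=\psi^{\underline u_p}\theta . \tag{8}$$
Since $\psi^{\underline u_p}$ preserves $A_{\mathbb Z}\otimes\mathbb Z_{(p)}$, $\theta(B\otimes\mathbb Z_{(p)})=A_{\mathbb Z}\otimes\mathbb Z_{(p)}$ for all $p$. Intersecting over $p$, $\theta:B\to A_{\mathbb Z}$ is a ring isomorphism.

**Step 2: local maps that all induce $\theta$.** *We remove the units after completion, and build a rational map.* By Lemma 7 applied to each factor, there is a self-equivalence $\Gamma_p$ of $X_p^\wedge=\prod(X_t)_p^\wedge$ inducing $\psi^{\underline u_p^{-1}}$ on $H^*(X;\mathbb Z_p)$. Put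
$$g_p=(e_p)_p^\wedge\circ\Gamma_p:X_p^\wedge\xrightarrow{\simeq}Y_p^\wedge .$$
With $\mathbb Z_p$ coefficients, (8) gives $g_p^*=\psi^{\underline u_p^{-1}}\psi^{\underline u_p}\theta=\theta$.

Rationally, the Chern classes define maps $BU(l)\to\prod_{m\le l}K(\mathbb Z,2m)$ that are isomorphisms on rational cohomology. So $BH_0$ and $BG_0$ are products of spaces $K(\mathbb Q,2m)$ with the Chern classes as coordinates. $X_0$ is the homotopy fiber of $BH_0\to BG_0$. This map is given by homogeneous polynomials within each factor $t$ (the components of $\prod_ic^{(i)}$), and maps into $BG_0$ are classified by their coordinates. So it commutes up to homotopy with the self-maps of $BH_0$ and $BG_0$ that multiply the coordinates of degree $2m$ in the $t$-th factor by $c_t^m$. A choice of homotopy in this square yields a self-map of $X_0$ compatible, up to homotopy, with the self-map of $BH_0$. As $H^*(X_0;\mathbb Q)$ is generated by the pulled back Chern classes, this self-map induces $\psi^{\underline c}$. Composing it with $(e_{p_0})_0$, which induces $\theta_0$, gives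
$$g_0:X\to X_0\to X_0\to Y_0,\qquad g_0^*=\psi^{\underline c}\theta_0=\theta\otimes\mathbb Q .$$

**Step 3: the two maps to compare.** *For the homotopy pullback we need agreement in $\hat Y_0$.* Define $\hat X$, $\widehat{BH}$, $\widehat{BG}$ like $\hat Y$, let $g=\prod g_p:\hat X\xrightarrow{\simeq}\hat Y$, and consider
$$\alpha:X\to\hat X\xrightarrow{g}\hat Y\to\hat Y_0,\qquad\beta:X\xrightarrow{g_0}Y_0\to\hat Y_0. \tag{9}$$
We claim $\alpha\simeq\beta$. Steps 4–6 prove this.

**Step 4: maps $X\to\hat Y_0$ are detected by cohomology classes.** *This is where evenness is used.* By the fiber lemma, and since products and rationalization also preserve such fibrations, $X\to BH\to BG$ gives a fiber sequence $\hat X_0\to(\widehat{BH})_0\to(\widehat{BG})_0$. The Chern classes give a map $\widehat{BH}\to\prod K(\hat{\mathbb Z},2m)$ (finite product over all Chern classes of all blocks). The homotopy groups of $BH$ are finitely generated, so $\pi_j(\widehat{BH})\otimes\mathbb Q=\pi_j(BH)\otimes R=(\pi_j(BH)\otimes\mathbb Q)\otimes_{\mathbb Q}R$, and the map is an isomorphism on $\pi_*\otimes\mathbb Q$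 because the Chern classes $BH\to\prod K(\mathbb Z,2m)$ are a rational equivalence. Hence $(\widehat{BH})_0\simeq\prod K(R,2m)$, and likewise for $G$.

Two maps $X\to\hat X_0$ that agree up to homotopy in $(\widehat{BH})_0$ differ by the action of $[X,\Omega(\widehat{BG})_0]=\prod H^{2m-1}(X;R)=0$. (Free and pointed homotopy classes agree here, since $X$ is connected and the targets $\hat X_0$, $(\widehat{BH})_0$ are simply connected.) So maps $X\to\hat X_0$ are determined up to homotopy by the pullbacks of the Chern coordinates. The equivalence $g$ identifies $\hat X_0$ with $\hat Y_0$, so maps $X\to\hat Y_0$ are determined by the pullbacks of the classes $w\in H^{2m}(\hat Y_0;R)$ that correspond under $g$ to the Chern coordinates $\mathsf c=c_m^{(i)}$ of the factors.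

**Step 5: identify $w$.** *We express $w$ through an integral class of $Y$.* Recall $K(\hat{\mathbb Z},2m)=\prod_pK(\mathbb Z_p,2m)$. The Chern coordinate on $\widehat{BH}=\prod_p(BH)_p^\wedge$ is the product over $p$ of the Chern classes $(BH)_p^\wedge\to K(\mathbb Z_p,2m)$. Its restriction to $\hat X=\prod_pX_p^\wedge$ is the product $\hat{\mathsf c}$ of the maps $X_p^\wedge\to K(\mathbb Z_p,2m)$ given by $\mathsf c\in H^{2m}(X;\mathbb Z_p)=H^{2m}(X_p^\wedge;\mathbb Z_p)$. Let $y=\theta^{-1}(\mathsf c)\in H^{2m}(Y;\mathbb Z)$, and let $\hat y:\hat Y\to K(\hat{\mathbb Z},2m)$ be the product of the maps $Y_p^\wedge\to K(\mathbb Z_p,2m)$ given by $y$. As $g=\prod g_p$ and $g_p^*y=\theta(y)=\mathsf c$, we have $\hat y\circ g\simeq\hat{\mathsf c}$. So $w$ is the rationalization of $\hat y$.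

**Step 6: compute the two pullbacks.** *Both equal the image of $\mathsf c$.*

* The restriction of $\hat y\circ g\simeq\hat{\mathsf c}$ along $X\to\hat X$ is the class in $H^{2m}(X;\hat{\mathbb Z})=\prod_pH^{2m}(X;\mathbb Z_p)$ all of whose components are $\mathsf c$. So $\alpha^*w$ is the image of $\mathsf c$ under $\mathbb Z\to R$.
* Likewise the restriction of $\hat y$ along $Y\to\hat Y$ is the image of $y$ under $\mathbb Z\to\hat{\mathbb Z}$. Since $H^{2m}(Y_0;R)=H^{2m}(Y;R)$ and the arithmetic square commutes, $w$ pulls back to $Y_0$ as the image of $y$ under $\mathbb Q\to R$. So $\beta^*w$ is the image of $g_0^*y=\theta(y)=\mathsf c$.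

Hence $\alpha^*w=\beta^*w$ for all these $w$, and $\alpha\simeq\beta$ by Step 4.

**Step 7: the global equivalence.** *We use the pullback property.* A homotopy $\alpha\simeq\beta$ gives a map $h:X\to Y$ whose composite with $Y\to\hat Y$ is homotopic to $X\to\hat X\xrightarrow{g}\hat Y$. Projecting to the factor $Y_p^\wedge$, $h^*\otimes\mathbb Z_p=\theta\otimes\mathbb Z_p$ for all $p$, since $g_p^*=\theta$. As $A_{\mathbb Z}$ is torsion free, it embeds in $A_{\mathbb Z}\otimes\mathbb Z_p$, so $h^*=\theta$, an isomorphism on integral cohomology. As $X$ and $Y$ are simply connected of finite type, $h$ is a homotopy equivalence. $\square$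

**Proof of Theorem 1.** The case $k=1$ was settled in Section 1. For $k\ge2$, Theorem 2 says that every automorphism of $H^*(X;\mathbb Q)$ is $s_\rho\psi^c$ with $s_\rho$ induced by a homeomorphism. So the hypothesis of Proposition 8 holds with $r=1$, and $X$ is generically rigid. $\blacksquare$

## 9. Products, integral automorphisms, and the cohomological classification

**Proof of Theorem 3.** Part 3 is Lemma 2; conversely, equal multisets give homeomorphic manifolds by reordering blocks.

For part 4, an automorphism of $H^*(X;\mathbb Z)$ is rationally some $\psi^cs_\rho$ by Theorem 2. As $s_\rho$ preserves $A_{\mathbb Z}$, $\psi^c$ and its inverse preserve the lattice $H^2(X;\mathbb Z)\ne0$, which forces $c=\pm1$, and both values occur. Complex conjugation on $X$ pulls $E_i$ back to its conjugate bundle, so $c_m^{(i)}\mapsto(-1)^mc_m^{(i)}$. This is $\psi^{-1}$, and $s_\rho$ is induced by a homeomorphism.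

Part 2 follows from part 1 and Proposition 8. Point factors do not change $X$, and a product of points is a point, which is the case $k=1$.

It remains to prove part 1. Let $A_t=H^*(X_t;\mathbb Q)$, $N(t)=\dim_{\mathbb C}X_t$, $N=\sum N(t)$, $V_t=A_t^1$, let $k_t$ be the number of blocks of $X_t$, and let $D_t$ be the polynomial $D$ for $X_t$. So $A=\bigotimes A_t$ and $V=\bigoplus V_t$. Let $\varphi\in\operatorname{Aut}(A)$.

**Step 1: $\varphi$ permutes the $V_t$.** *We use the volume polynomial again.* Up to a nonzero constant, $\lambda\mapsto\int_Xe^\lambda$ is $\prod_tD_t(\lambda_t)$ for $\lambda=\sum\lambda_t$, a product of linear forms, and $\varphi$ preserves it up to a scalar. So $f\mapsto f\circ\varphi$ permutes the set of lines in $V^*=\bigoplus V_t^*$ spanned by these forms, respecting multiplicities. Call two distinct lines of the set *linked* if the plane they span contains a third line of the set. Lines belonging to different $t$ are not linked: any other line in their plane is spanned by a vector with two nonzero components, while each line of the set lies in a single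 $V_t^*$. Lines belonging to the same $t$ are connected by chains of linked lines, because adjacent edges of $K_{k_t}$ lie in a triangle. (For $k_t=2$ there is only one line.) So the classes of the equivalence relation generated by "linked" are the sets belonging to the various $t$, and $\varphi$ permutes them. The lines belonging to $t$ span $V_t^*$, so there is a permutation $\pi$ such that $f\mapsto f\circ\varphi$ maps $V_{\pi(t)}^*$ onto $V_t^*$ for all $t$. As $V_t$ is the common kernel of the $V_j^*$ with $j\ne t$, this means $\varphi(V_t)=V_{\pi(t)}$. Comparing the total multiplicities of the corresponding factors, $N(\pi(t))=N(t)$.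

**Step 2: $\varphi$ induces isomorphisms of factors.** *We describe the projections to factors by annihilators.* Fix $t$ and choose $\eta\in\bigoplus_{j\ne t}V_j$ with $\eta^{N-N(t)}\ne0$, for instance a sum of ample classes. (If $r=1$, take the power to be $1$.) This power is a nonzero multiple of the top class of $\prod_{j\ne t}X_j$, so its annihilator in $A=A_t\otimes\bigotimes_{j\ne t}A_j$ is $\ker(A\to A_t)$. Its image $\varphi(\eta)^{N-N(t)}$ is a nonzero element of $\bigotimes_{j\ne\pi(t)}A_j$, of degree $N-N(t)=N-N(\pi(t))$, which is the top degree there. So its annihilator is $\ker(A\to A_{\pi(t)})$. Hence $\varphi$ induces an isomorphism $A_t\to A_{\pi(t)}$, and by Lemma 2, $X_t$ and $X_{\pi(t)}$ have the same block multiset.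

**Step 3: reduce to the identity on each factor.** *We compose with known automorphisms.* Homeomorphisms between the $X_t$ and the $X_{\pi(t)}$ given by reordering blocks define a permutation of factors, and composing $\varphi$ with the inverse of the induced automorphism we may assume $\pi=\mathrm{id}$. Then $\varphi$ induces $\varphi_t\in\operatorname{Aut}(A_t)$, and by Theorem 2, $\varphi_t=\psi^{c_t}s_{\rho_t}$. Composing $\varphi$ with $\bigotimes_t\varphi_t^{-1}$, we may assume all $\varphi_t=1$.

**Step 4: conclude with Lemma 3.** *We show that the remaining $\varphi$ is unipotent and fixes $H^2$.* We have $\varphi(V_t)=V_t$, and $V_t\subset A\to A_t$ is injective, so $\varphi|_V=\mathrm{id}$. Since $QA=\bigoplus_tQA_t$ with projections induced by $A\to A_t$, $\varphi=1$ on $QA$, and $\varphi$ is unipotent as in Corollary 6. By Lemma 3, which covers products, $\varphi=1$.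

So the stated automorphisms generate. The permutations of factors and the $s_\rho$ are induced by homeomorphisms. The $\psi^{\underline c}$ form a subgroup normalized by the factor permutations and commuting with the $s_\rho$, so every automorphism can be written as $\gamma\psi^{\underline c}$ with $\gamma$ induced by a homeomorphism. $\blacksquare$
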